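# Strong limit points of $f(n+1)\overline{f(n)}$: logarithmic and natural density

## Windows of fixed ratio

For a set $S\subset\mathbb N$ and real numbers $X\ge\omega>1$, put
$$L_\omega(S;X)=\sum_{\substack{X/\omega<m\le X\\ m\in S}}\frac1m .$$
This is the logarithmic mass of $S$ in the window $(X/\omega,X]$, whose total mass is about $\log\omega$. Every term is smaller than $\omega/X$. Hence, **if $\omega$ is fixed**,
$$L_\omega(S;X)\ge\gamma\ \text{ for all large }X\quad\Longrightarrow\quad \#(S\cap[1,X])\ge\frac{\gamma}{\omega}X\ \text{ for all large }X. \tag{1}$$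
A logarithmic statement on a window of fixed ratio is a statement about natural density. With $\omega=X$, the usual logarithmic average, the implication says nothing useful: the constant $\gamma/\omega$ becomes $\gamma/X$.

The loss is real for general sets. Let $N_k=2^{2^k}$ and remove from $\mathbb N$ the intervals $[N_k,kN_k]$, $k\ge1$. For $N_k\le x<N_{k+1}$ the removed integers up to $x$ have logarithmic mass at most $\sum_{i\le k}(1+\log i)\le k(1+\log k)$, which is negligible against $\log x\ge2^k\log2$. So the remaining set has logarithmic density $1$. But at $x=kN_k$ it has fewer than $N_k=x/k$ elements up to $x$, so its lower natural density is $0$.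

Here is what (1) is for. We study the ratios $f(n+1)\overline{f(n)}$ of a unimodular completely multiplicative function, and two notions of "a value approached on a positive proportion of integers", one for natural and one for logarithmic density. We want to show that the two notions agree. The example shows that no argument about arbitrary sets can do this. The multiplicative structure enters through a theorem of Tao on correlations, which is available on windows with $\omega$ a fixed constant. The work lies in reaching a situation in which that theorem can be applied.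

## Strong limit points and the statement

Let $\mathcal M_1^*$ be the set of completely multiplicative $f:\mathbb N\to\mathbb C$ with $|f(n)|=1$ for all $n$, and let $\delta_f(n)=f(n+1)\overline{f(n)}$.

**Definition.** A number $w\in\mathbb C$ is a *strong limit point* of $(\delta_f(n))$ if there are $n_1<n_2<\cdots$ with $\delta_f(n_j)\to w$ and $\liminf_{x\to\infty}\frac1x\#\{j:n_j<x\}=c$ for some positive constant $c$. It is a *strong logarithmic limit point* if there are such $n_j$ with $\delta_f(n_j)\to w$ and $\liminf_{x\to\infty}\frac1{\log x}\sum_{n_j<x}\frac1{n_j}=c$ for some positive constant $c$. Let $\mathcal H$, respectively $\mathcal H_{\log}$, be the set of $f\in\mathcal M_1^*$ with at least one strong, respectively strong logarithmic, limit point.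

Conjecture 2 in "Unsolved Problems" (https://ac.inf.elte.hu/Vol_049_2019/doi/425_49.pdf) says that $\mathcal H_{\log}=\mathcal H$. It is true, and the proof gives more.

**Theorem.** Let $f\in\mathcal M_1^*$.

1. The following are equivalent: (a) $f\in\mathcal H$; (b) $f\in\mathcal H_{\log}$; (c) there are $t\in\mathbb R$ and an integer $R\ge1$ with $\displaystyle\sum_{p:\,f(p)^R\ne p^{iRt}}\frac1p<\infty$.
2. A number $w$ is a strong limit point of $(\delta_f(n))$ if and only if it is a strong logarithmic limit point.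
3. If (c) holds and $F(n)=f(n)n^{-it}$, then for every $w$ the set $\{n:\delta_F(n)=w\}$ has a logarithmic density $\nu(w)$, and $\sum_w\nu(w)=1$. The strong (equivalently, strong logarithmic) limit points of $(\delta_f(n))$ are exactly the $w$ with $\nu(w)>0$, and for these $\{n:\delta_F(n)=w\}$ has positive lower natural density.
4. "$\liminf$" cannot be weakened to "$\limsup$" in the classification: there is $f\in\mathcal M_1^*$ with $f\notin\mathcal H=\mathcal H_{\log}$, and a set $B\subset\mathbb N$ of upper natural density $1$ and upper logarithmic density $1$ along which $\delta_f\to1$.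

Throughout, $p$ denotes a prime, $\mu_D$ is the group of $D$-th roots of unity, and $v_p(n)$ is the exponent of $p$ in $n$. We write $d_*,d^*$ for lower and upper natural density and $\ell_*,\ell^*$ for lower and upper logarithmic density. If $N(u)$ counts the elements of a set up to $u$, then $\sum_{n\le x}\frac1n$ over the set equals $\frac{N(x)}x+\int_1^x\frac{N(u)}{u^2}\,du$, and therefore
$$d_*\le\ell_*\le\ell^*\le d^*. \tag{2}$$

## Four functions computed by hand

**Example 1.** Let $f(n)=n^{it}$. Then $\delta_f(n)=(1+1/n)^{it}\to1$, so $1$ is the only strong limit point, of either kind. Condition (c) holds with $R=1$.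

**Example 2.** Let $f(2)=\zeta$ with $|\zeta|=1$, $\zeta$ not a root of unity, and $f(p)=1$ for $p>2$. Then $\delta_f(n)=\zeta^{v_2(n+1)-v_2(n)}$. Exactly one of $n,n+1$ is even, so the exponent is never $0$. It equals $k\ge1$ when $v_2(n+1)=k$, and $-k$ when $v_2(n)=k$; each event has density $2^{-k-1}$. So each $\zeta^k$, $k\ne0$, is a strong limit point, with $\nu(\zeta^k)=2^{-|k|-1}$, and these masses sum to $1$. The point $1$ is a limit of these values but not a strong limit point: the smallest $|k|$, $k\neq 0$, with $|\zeta^k-1|<\varepsilon$ tends to infinity as $\varepsilon\to0$, so the density of $\{|\delta_f(n)-1|<\varepsilon\}$ tends to $0$.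

**Example 3.** Let $\chi_3$ be the nonprincipal character mod $3$, let $f(p)=\chi_3(p)$ for $p\ne3$, and $f(3)=1$. If $n\equiv1\ (3)$, then $\delta_f(n)=\chi_3(2)\chi_3(1)=-1$. If $n\equiv2\ (3)$, write $n+1=3^km$ with $3\nmid m$; then $\delta_f(n)=-\chi_3(m)$, which is $+1$ and $-1$ with density $\frac16$ each. If $n\equiv0\ (3)$, write $n=3^km$ with $3\nmid m$; then $\delta_f(n)=\chi_3(m)$, again $\frac16$ each. So $\nu(-1)=\frac23$ and $\nu(1)=\frac13$. All values $f(p)$ are $\pm1$, but $\delta_f$ is not equidistributed on $\pm1$: the average of $\delta_f$ is $-\frac13$.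

**Example 4.** The Liouville function has $\lambda(p)=-1$ for all $p$, and (c) holds with $R=2$, $t=0$. Here no residue class computation finds the distribution of $\lambda(n+1)\lambda(n)$; this case needs the correlation theorem.

## Densities of level sets in place of subsequences

The definition involves a subsequence. We first replace it by densities of the sets
$$A_f(w,\varepsilon)=\{n:|\delta_f(n)-w|<\varepsilon\}.$$

**Lemma 1.** $w$ is a strong limit point iff $\inf_{\varepsilon>0}d_*(A_f(w,\varepsilon))>0$, and a strong logarithmic limit point iff $\inf_{\varepsilon>0}\ell_*(A_f(w,\varepsilon))>0$.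

**Proof.** If $\delta_f(n_j)\to w$, all but finitely many $n_j$ lie in $A_f(w,\varepsilon)$, so its lower density is at least that of $\{n_j\}$, for every $\varepsilon$. This gives "only if".

Conversely let $c>0$ be the infimum and $A_k=A_f(w,1/k)$, so $A_1\supset A_2\supset\cdots$. Choose integers $1=x_1<x_2<\cdots$ so that for $x\ge x_k$ the count (respectively the logarithmic sum) of $A_k\cap[1,x)$ is at least $(c-\frac1k)x$ (respectively $(c-\frac1k)\log x$). For $k=1$ this holds trivially, since $c\le1$; for larger $k$ it holds for large $x$, since the lower density of $A_k$ is at least $c$. Put $B=\bigcup_kA_k\cap[x_k,x_{k+1})$. If $x\in[x_k,x_{k+1})$, then $B\cap[1,x)\supset A_k\cap[1,x)$, because on each earlier block $B$ equals some $A_i\supset A_k$. Hence $B$ has lower (logarithmic) density at least $c$, and $\delta_f\to w$ along $B$. $\square$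

By (2), strong limit points are strong logarithmic limit points, and $\mathcal H\subset\mathcal H_{\log}$. The content of the problem is the reverse inclusion.

**Lemma 2.** $f(n)$ and $f(n)n^{-it}$ have the same strong limit points and the same strong logarithmic limit points.

**Proof.** The two $\delta$'s differ by the factor $(1+1/n)^{-it}\to1$. $\square$

## Tao's correlation theorem and the Liouville function

For unimodular $g,h$ put
$$\mathbb D(g,h;x)^2=\sum_{p\le x}\frac{1-\mathrm{Re}\,g(p)\overline{h(p)}}p .$$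
For instance $\mathbb D(\lambda,1;x)^2=\sum_{p\le x}\frac2p\to\infty$, while in Example 2 we have $\mathbb D(f,1;x)^2\le1$ for all $x$. Since $1-\mathrm{Re}\,z=\frac12|1-z|^2$ for $|z|=1$, the quantity $\mathbb D$ is an $\ell^2$ distance and obeys the triangle inequality. Since $|1-z^m|=|1-z||1+z+\cdots+z^{m-1}|\le m|1-z|$,
$$1-\mathrm{Re}\,z^m\le m^2(1-\mathrm{Re}\,z)\qquad(|z|=1,\ m\ge1). \tag{3}$$

The main input is Theorem 1.3 of Tao, *The logarithmically averaged Chowla and Elliott conjectures for two-point correlations*, Forum Math. Pi 4 (2016).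

**Theorem (Tao).** Let $a_1,a_2\in\mathbb N$, $b_1,b_2\in\mathbb Z$, $a_1b_2\ne a_2b_1$, $\varepsilon>0$, and let $A$ be sufficiently large depending on $\varepsilon,a_1,a_2,b_1,b_2$. Let $x\ge\omega\ge A$ and let $g_1,g_2$ be multiplicative with $|g_i|\le1$, such that
$$\sum_{p\le x}\frac{1-\mathrm{Re}\,g_1(p)\overline{\chi(p)}p^{-is}}p\ge A$$
for all Dirichlet characters $\chi$ of period at most $A$ and all real $|s|\le Ax$. Then
$$\Big|\sum_{x/\omega<n\le x}\frac{g_1(a_1n+b_1)g_2(a_2n+b_2)}n\Big|\le\varepsilon\log\omega .$$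

The ratio $\omega$ may be a fixed constant. We test the combination with (1) on $\lambda$. The hypothesis for $g_1=\lambda$, with any given $A$ and all $x$ large in terms of $A$, is a case of Step B1 below. So with $\varepsilon=\frac12$, a suitable fixed $\omega>4$ and $\delta=\delta_\lambda$, we have $\big|\sum_{X/\omega<m\le X}\delta(m)/m\big|\le\frac12\log\omega$ for all large $X$. For a sign $s=\pm1$, $1_{\delta=s}=\frac12(1+s\delta)$, and $\sum_{X/\omega<m\le X}\frac1m\ge\log\omega-\log2$ for large $X$ (the sum tends to $\log\omega$). Hence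
$$L_\omega(\{\delta=s\};X)\ge\tfrac12\big(\log\omega-\log2-\tfrac12\log\omega\big)=\tfrac12\big(\tfrac12\log\omega-\log2\big)>0,$$
and (1) says that both signs occur on sets of positive lower natural density.

The first thing to try is to run this for a general $f$: expand the indicator of a neighborhood of $w$ in powers $\delta_f^k$ and let the theorem remove all $k\ne0$. This stops when some power $f^k$ resembles a twisted character $\chi(n)n^{is}$, and then there may be no cancellation at all, as the average $-\frac13$ in Example 3 shows. So we must find out which powers resemble twisted characters, and treat those powers exactly. For $f\in\mathcal H_{\log}$ this happens in two stages: first a power $f^R$ is shown to be close to one fixed $n^{i\tau}$ in the metric $\mathbb D$; then closeness is upgraded to exact equality off a sparse set of primes. That is (c).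

## When $n^{is}$ resembles $1$

Twists $n^{is}$ with $|s|$ as large as a power of $x$ will occur. The next lemma says that such a twist is close to $1$ up to $x$ only if $|s|\ll1/\log x$.

**Lemma 3.** (i) For every $M$ there are $C,x_M$ such that if $x\ge x_M$, $|s|\le x^3$ and $\sum_{p\le x}\frac{1-\cos(s\log p)}p\le M$, then $|s|\le C/\log x$. (ii) $\sum_{p\le x}\frac{1-\cos(s\log p)}p\le C_0(s\log x)^2$ for $x\ge2$, with $C_0$ absolute.

**Proof.** (ii) Use $1-\cos u\le u^2/2$ and $\sum_{p\le x}\frac{\log^2p}p\le\log x\sum_{p\le x}\frac{\log p}p\ll\log^2x$.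

(i) We first express the sum through $\zeta$. Let $x\ge3$ and $\sigma=1+\frac1{\log x}$. We have
$$\sum_{p\le x}\frac{1-p^{-1/\log x}}p\le\frac1{\log x}\sum_{p\le x}\frac{\log p}p=O(1).$$
Splitting $p>x$ into the ranges $x^k<p\le x^{k+1}$, on which $p^{-1/\log x}\le e^{-k}$ and $\sum\frac1p=\log\frac{k+1}k+O(1)=O(1)$, we also get $\sum_{p>x}p^{-\sigma}=O(1)$. Finally $\log|\zeta(\sigma+is)|=\mathrm{Re}\sum_pp^{-\sigma-is}+O(1)$ by the Euler product. So $\sum_{p\le x}\frac{\cos(s\log p)}p=\log|\zeta(\sigma+is)|+O(1)$, and with $\sum_{p\le x}\frac1p=\log\log x+O(1)$,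
$$\sum_{p\le x}\frac{1-\cos(s\log p)}p=\log\log x-\log\Big|\zeta\Big(1+\frac1{\log x}+is\Big)\Big|+O(1). \tag{4}$$

Suppose $|s|\le1$. The function $(z-1)\zeta(z)$ is continuous and has no zero on the compact set $1\le\mathrm{Re}\,z\le3$, $|\mathrm{Im}\,z|\le1$, so $|\zeta(\sigma+is)|\asymp|\sigma-1+is|^{-1}$. The right side of (4) becomes $\log|1+is\log x|+O(1)=\log(1+|s|\log x)+O(1)$. If this is at most $M$, then $|s|\log x\ll_M1$.

Suppose $1\le|s|\le x^3$. By the Vinogradov–Korobov–Richert bound (for example Ford, Proc. LMS 85 (2002), Theorem 1), $|\zeta(1+iu)|\ll(\log|u|)^{2/3}$ for $|u|\ge3$. Consider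
$$G(z)=\zeta(z)\frac{z-1}{z+1}(\log(z+10))^{-2/3}$$
on $1\le\mathrm{Re}\,z\le2$. There $\mathrm{Re}\log(z+10)=\log|z+10|>0$, so the principal power makes sense and $G$ is holomorphic in a neighborhood of the strip. On $\mathrm{Re}\,z=1$ it is bounded by the quoted bound for $|\mathrm{Im}\,z|\ge3$, since $|\log(z+10)|\ge\log|\mathrm{Im}\,z|$, and by continuity for $|\mathrm{Im}\,z|\le3$. On $\mathrm{Re}\,z=2$ it is bounded because $\zeta$ is. It has at most polynomial growth in the strip. By Phragmén–Lindelöf, $G$ is bounded in the strip, so $|\zeta(\sigma+is)|\ll(\log(|s|+3))^{2/3}$ for $1\le\sigma\le2$, $|s|\ge1$. Then the right side of (4) is at least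
$$\log\log x-\tfrac23\log\log(x^3+3)-O(1)=\tfrac13\log\log x-O(1),$$
which exceeds $M$ for large $x$. So this case does not occur for $x\ge x_M$. $\square$

## From a strong logarithmic limit point to a fixed twist

Let $w$ be a strong logarithmic limit point of $(\delta_f(n))$ and $c=\inf_\varepsilon\ell_*(A_f(w,\varepsilon))$, so $0<c\le1$ by Lemma 1. Note $|w|=1$.

**Step A1 (some power of $f$ resembles a twist at every scale).** The purpose is to turn concentration of $\delta_f$ near $w$ into a large correlation. Fix an integer $K\ge8/c$ and take the Fejér kernel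
$$F_K(z)=\sum_{|k|<K}\Big(1-\frac{|k|}K\Big)z^k=\frac1K\Big|\sum_{j<K}z^j\Big|^2\ge0\qquad(|z|=1),\qquad F_K(1)=K .$$
Choose $\varepsilon>0$ with $F_K(z)\ge K/2$ for $|z|=1$, $|z-1|<\varepsilon$. For large $x$ the integers $1<n\le x$ in $A_f(w,\varepsilon)$ have logarithmic sum at least $\frac c2\log x$. Put $S_k(x)=\sum_{1<n\le x}\frac{\delta_f(n)^k}n$. Since $|\delta_f(n)\bar w-1|=|\delta_f(n)-w|$, and $\sum_{1<n\le x}\frac1n\le\log x$,
$$2\log x\le\frac{cK}4\log x\le\sum_{1<n\le x}\frac{F_K(\delta_f(n)\bar w)}n\le\log x+2\sum_{k=1}^{K-1}|S_k(x)| .$$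
Hence $\max_{1\le k<K}|S_k(x)|\ge\frac{\log x}{2K}$.

Apply Tao's theorem with $g_1=f^k$, $g_2=\bar f^k$, $(a_1,b_1)=(1,1)$, $(a_2,b_2)=(1,0)$, $\omega=x$ and $\varepsilon=\frac1{4K}$. If its hypothesis held for the maximizing $k$, we would have $|S_k(x)|\le\frac{\log x}{4K}$, a contradiction. So there is a constant $A$ such that for every large $x$ there are $1\le k<K$, a character $\chi$ of period $q\le A$ and $|t_x|\le Ax$ with
$$\sum_{p\le x}\frac{1-\mathrm{Re}\,f(p)^k\overline{\chi(p)}p^{-it_x}}p<A .$$

Now remove $k$ and $\chi$, which depend on $x$. Let $R=K!\prod_{q\le A}\varphi(q)$. Then $R/k$ is an integer divisible by $\varphi(q)$, so $\chi(p)^{R/k}=1$ for $p\nmid q$. By (3) with $m=R/k$, and bounding each term with $p\mid q$ by $2/p$, we obtain with $\tau_x=t_xR/k$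
$$|\tau_x|\le Bx,\qquad\mathbb D(f^R,n^{i\tau_x};x)^2\le M\qquad\text{for all large }x, \tag{5}$$
where $M=R^2A+\sum_{p\le A}\frac2p$ and $B=AR$ do not depend on $x$.

**Step A2 (the twist stabilizes).** The purpose is to replace $\tau_x$ by one $\tau$. For large $x$, the triangle inequality and (5) at $x$ and $x^2$ give $\mathbb D(n^{i\tau_x},n^{i\tau_{x^2}};x)\le2\sqrt M$, and $|\tau_x-\tau_{x^2}|\le Bx+Bx^2\le x^3$. By Lemma 3(i), applied with $4M$, $|\tau_x-\tau_{x^2}|\le C/\log x$. Let $x_j=x_0^{2^j}$ with $x_0$ large. Then $|\tau_{x_{j+1}}-\tau_{x_j}|\le C/(2^j\log x_0)$, so $\tau_{x_j}$ converges to some $\tau$ with $|\tau_{x_j}-\tau|\le2C/\log x_j$. By Lemma 3(ii), $\mathbb D(n^{i\tau_{x_j}},n^{i\tau};x_j)^2\le4C^2C_0$. Hence $\mathbb D(f^R,n^{i\tau};x_j)=O(1)$ for all $j$. These sums have nonnegative terms, so with $t=\tau/R$ and $F(n)=f(n)n^{-it}$,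
$$\sum_p\frac{1-\mathrm{Re}\,F(p)^R}p<\infty . \tag{6}$$

## Small phases on many primes destroy atoms

Statement (6) is weaker than (c), and it does not put $f$ in $\mathcal H_{\log}$. Take $f(p)=e^{i\varphi_p}$ with $\varphi_p=1/\log\log p$ for $p\ge17$ and $\varphi_p=0$ for $p<17$. Then $\sum\varphi_p^2/p<\infty$ (with $u=\log\log p$ this is comparable to $\int du/u^2$), so $\mathbb D(f,1;x)$ is bounded. Suppose (c) held with some $(t',R')$. Then $\mathbb D(f^{R'},n^{iR't'};x)$ and, by (3), $\mathbb D(f^{R'},1;x)$ are bounded, hence $\mathbb D(n^{iR't'},1;x)$ is bounded. Lemma 3(i), for all large $x$, then forces $t'=0$. But $0<R'\varphi_p<2\pi$ for all large $p$, so $f(p)^{R'}\ne1$ for all large $p$, which contradicts (c). So (6) holds with $R=1,t=0$, condition (c) fails, and by the theorem $f\notin\mathcal H_{\log}$.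

The reason is that many independent small phases spread $\delta$ out, so that no point carries positive mass. We now prove this.

**Step A3 (the exceptional set of primes is sparse).** Let $g=F^R$, $g(p)=e^{i\varphi_p}$ with $\varphi_p\in(-\pi,\pi]$. On this range $1-\cos\varphi=2\sin^2(\varphi/2)\ge2\varphi^2/\pi^2$, so by (6) $\sum\varphi_p^2/p<\infty$. Let $S=\{p:\varphi_p\ne0\}$. By Lemma 2, $w$ is a strong logarithmic limit point for $F$. Since $|z^R-w^R|\le R|z-w|$, we have $A_F(w,\varepsilon)\subset A_g(w^R,R\varepsilon)$. So with $v=w^R$ there is $c'>0$ such that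
$$d^*(A_g(v,\varepsilon))\ge\ell_*(A_g(v,\varepsilon))\ge c'\quad\text{for all }\varepsilon>0. \tag{7}$$
Suppose $\sum_{p\in S}\frac1p=\infty$. We derive a contradiction in three moves.

**Step A3.1 (a random model for the small primes).** Put $\Delta_z(n)=\sum_{p\le z}\varphi_p(v_p(n+1)-v_p(n))$. A prime divides at most one of $n,n+1$. So $v_p(n+1)-v_p(n)=k\ge1$ means $v_p(n+1)=k$, and $=-k$ means $v_p(n)=k$; each is a condition mod $p^{k+1}$ of density $(1-\frac1p)p^{-k}$. The value $0$ has density $1-\frac2p$. Let $X_p$ be independent with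
$$\Pr(X_p=0)=1-\tfrac2p,\qquad\Pr(X_p=k\varphi_p)=\Pr(X_p=-k\varphi_p)=(1-\tfrac1p)p^{-k}\quad(k\ge1),$$
and $X_p=0$ if $\varphi_p=0$. Let $\Sigma_z=\sum_{p\le z}X_p$. By the Chinese remainder theorem the tuples $(v_p(n+1)-v_p(n))_{p\le z}$ take countably many values, each on a set with a natural density; these densities have product form and sum to $1$. When countably many disjoint sets have densities summing to $1$, every union of them has the expected density: its lower density is at least the sum, the same holds for the complementary union, and the two sums add to $1$. So for any set $U$, $\{n:\Delta_z(n)\in U\}$ has natural density $\Pr(\Sigma_z\in U)$.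

**Step A3.2 (the model has no large atoms).** Let $\eta>0$. From $\sum_kk^2u^k=\frac{u(1+u)}{(1-u)^3}$ with $u=\frac1p$,
$$\mathrm{Var}\,X_p=\frac{2\varphi_p^2}p\cdot\frac{1+1/p}{(1-1/p)^2}\le\frac{12\varphi_p^2}p,\qquad\mathrm{Var}\,\Sigma_z\le V:=12\sum_p\frac{\varphi_p^2}p<\infty .$$
The $X_p$ are symmetric. Conditionally on all $|X_p|$, $p\le z$, the signs of the nonzero $X_p$ are independent and fair. Erdős's Littlewood–Offord theorem (Bull. AMS 51 (1945)) says: for nonzero reals $a_1,\dots,a_N$ and fair independent signs, $\Pr(\sum\pm a_i=a)\le\beta(N):=\binom N{\lfloor N/2\rfloor}2^{-N}$. To see it, flip signs so that all $a_i>0$. If the set of plus signs is enlarged, the sum strictly increases. So the sets of plus signs giving the sum $a$ form an antichain, and Sperner's theorem bounds their number by $\binom N{\lfloor N/2\rfloor}$.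

With $N_z=\#\{p\le z:X_p\ne0\}$ we get $\Pr(\Sigma_z=a)\le\mathbb E\,\beta(N_z)$ for all $a$. Since $\sum_{p\in S}\Pr(X_p\ne0)=\sum_{p\in S}\frac2p=\infty$, the second Borel–Cantelli lemma gives $N_z\to\infty$ almost surely. As $\beta\le1$ and $\beta(N)\to0$, bounded convergence yields $\sup_a\Pr(\Sigma_z=a)\to0$ as $z\to\infty$.

Now wrap around the circle. For $|u|=1$, the event $e^{i\Sigma_z}=u$ means that $\Sigma_z$ lies in one coset of $2\pi\mathbb Z$, which has at most $\frac L\pi+1$ points in $[-L,L]$. With Chebyshev's inequality,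
$$\Pr(e^{i\Sigma_z}=u)\le\Big(\frac L\pi+1\Big)\sup_a\Pr(\Sigma_z=a)+\frac V{L^2}.$$
Choose $L$, then $z$ large: all atoms of $e^{i\Sigma_z}$ have mass at most $\eta$. Fix this $z$. There is $\varepsilon>0$ with $\sup_u\Pr(|e^{i\Sigma_z}-u|<2\varepsilon)\le2\eta$. Otherwise there would be $u_k$ with $\Pr(|e^{i\Sigma_z}-u_k|<\frac2k)>2\eta$ for each $k$; at a limit point $u$ of $(u_k)$, every disc around $u$ would have mass at least $2\eta$, and $u$ would be an atom of mass at least $2\eta$. Finally, for $y\ge z$ write $e^{i\Sigma_y}=e^{i\Sigma_z}e^{i(\Sigma_y-\Sigma_z)}$ with independent factors and condition on the second one: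
$$\sup_u\Pr(|e^{i\Sigma_y}-u|<2\varepsilon)\le2\eta\qquad\text{for all }y\ge z. \tag{8}$$
The important feature is that $\varepsilon$ does not depend on $y$.

**Step A3.3 (the large primes move $\delta_g$ by less than $\varepsilon$).** Let $y\ge z$ be an integer and $T_y(n)=\sum_{p>y}\varphi_p(v_p(n+1)-v_p(n))$, so $\delta_g(n)=e^{i(\Delta_y(n)+T_y(n))}$. At most $(2x+1)\sum_{p>y}p^{-2}\le3x/y$ integers $n\le x$ have $p^2\mid n$ or $p^2\mid n+1$ for some $p>y$. For the others $T_y(n)=\psi(n+1)-\psi(n)$ with $\psi(n)=\sum_{p\mid n,\,p>y}\varphi_p$. The Turán–Kubilius inequality says $\sum_{n\le N}|\psi(n)-a_N|^2\ll N\sum_{y<p\le N}\frac{\varphi_p^2}p$ with $a_N=\sum_{y<p\le N}\frac{\varphi_p}p$. Take $N=\lfloor x\rfloor+1$. The same centering constant serves $n$ and $n+1$, so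
$$\sum_{n\le x}|\psi(n+1)-\psi(n)|^2\le4\sum_{n\le N}|\psi(n)-a_N|^2\le C_1x\sigma_y,\qquad\sigma_y=\sum_{p>y}\frac{\varphi_p^2}p .$$
Hence $\#\{n\le x:|T_y(n)|>\varepsilon\}\le x(3/y+C_1\varepsilon^{-2}\sigma_y)$. If $n\in A_g(v,\varepsilon)$ and $|T_y(n)|\le\varepsilon$, then $|e^{i\Delta_y(n)}-v|\le|T_y(n)|+|\delta_g(n)-v|<2\varepsilon$. By Step A3.1 and (8),
$$d^*(A_g(v,\varepsilon))\le2\eta+\frac3y+\frac{C_1\sigma_y}{\varepsilon^2}.$$
Let $y\to\infty$ with $\varepsilon$ fixed: $d^*(A_g(v,\varepsilon))\le2\eta$. For $\eta<c'/2$ this contradicts (7). So $\sum_{p:\,F(p)^R\ne1}\frac1p<\infty$. Since $F(p)^R\ne1$ means $f(p)^R\ne p^{iRt}$, this is (c). We have proved (b) $\Rightarrow$ (c). $\square$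

## Powers of $F$ that agree with a character

From now on assume (c). Let $F(n)=f(n)n^{-it}$ and $E_0=\{p:F(p)^R\ne1\}$, so $\sum_{p\in E_0}\frac1p<\infty$. By Example 3, working with the values in $\mu_R$ alone is not enough: smaller powers of $F$ may agree with characters. So put
$$I=\Big\{k\in\mathbb Z:\ \text{there is a Dirichlet character }\chi\text{ with }\sum_{p:\,F(p)^k\ne\chi(p)}\frac1p<\infty\Big\}.$$
Multiplying and conjugating characters shows that $I$ is a subgroup of $\mathbb Z$. It contains $R$ (trivial character), so $I=D\mathbb Z$ with $D\ge1$.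

In Example 3, $D=1$, with the character $\chi_3$. For $\lambda$ we have $2\in I$. If $1\in I$, with a character mod $q$, then $-1=\lambda(p)=\chi(p)$ off a set with convergent $\sum\frac1p$, while $\chi(p)=1$ for all $p\equiv1\ (q)$, a set with divergent $\sum\frac1p$. So $D=2$.

Fix a character $\chi$ mod $q$ that works for $k=D$, and set
$$E=\{p:F(p)^D\ne\chi(p)\},\qquad\kappa_y=\sum_{p\in E,\,p>y}\frac1p .$$
Then $\sum_{p\in E}\frac1p<\infty$, so $\kappa_y\to0$. Also $p\mid q$ implies $p\in E$, because then $\chi(p)=0$.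

**Step B1 (the powers below $D$ satisfy the hypothesis of Tao's theorem).** Let $1\le k<D$. We claim: for each $A$ there is $x_A$ such that for all $x\ge x_A$, all characters $\psi$ of period at most $A$, and all $|s|\le Ax$,
$$\sum_{p\le x}\frac{1-\mathrm{Re}\,F(p)^k\overline{\psi(p)}p^{-is}}p\ge A .$$

Suppose not. Then there are $A$, $x_j\to\infty$, a character $\psi$ mod $r$ (fixed after passing to a subsequence, as there are finitely many of period at most $A$) and $|s_j|\le Ax_j$ for which the sums are less than $A$. First we show that $s_j$ is tiny. Put $m=R\varphi(r)$. For $p\nmid r$, $p\notin E_0$ we have $(F(p)^k\overline{\psi(p)}p^{-is_j})^m=p^{-ims_j}$. By (3),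
$$\sum_{p\le x_j}\frac{1-\cos(ms_j\log p)}p\le m^2A+\sum_{p\in E_0\text{ or }p\mid r}\frac2p=O(1).$$
Since $|ms_j|\le mAx_j\le x_j^3$ for large $j$, Lemma 3(i) gives $|s_j|\ll1/\log x_j$, and Lemma 3(ii) then gives $\sum_{p\le x_j}\frac{1-\cos(s_j\log p)}p=O(1)$.

Next we drop the twist. For $|a|=|b|=1$, $|1-a|=|b-ab|\le|1-ab|+|1-b|$, so $|1-a|^2\le2|1-ab|^2+2|1-b|^2$. With $a=F(p)^k\overline{\psi(p)}$, $b=p^{-is_j}$,
$$\sum_{p\le x_j,\,p\nmid r}\frac{1-\mathrm{Re}\,F(p)^k\overline{\psi(p)}}p=O(1).$$
The summand does not involve $j$, so the series over all $p\nmid r$ converges. For $p\notin E_0$, $p\nmid r$, the number $F(p)^k\overline{\psi(p)}$ lies in $\mu_m$, so each such term with $F(p)^k\ne\psi(p)$ is at least $(1-\cos\frac{2\pi}m)/p$. Hence $\sum_{F(p)^k\ne\psi(p)}\frac1p<\infty$, which means $k\in I=D\mathbb Z$. This contradicts $1\le k<D$. $\square$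

## Residue classes on which $\delta_F^D$ is almost constant

**Step B2 (a partition of $\mathbb N$).** The purpose is to find progressions on which $\delta_F$ takes only $D$ values, up to a sparse set. Let $y\ge\max(q,2)$. For tuples $\alpha=(\alpha_p)_{p\le y}$, $\beta=(\beta_p)_{p\le y}$ of nonnegative integers let $Q=q\prod_{p\le y}p^{\alpha_p+\beta_p+1}$, and consider the classes $C=\{n\equiv b\ (Q)\}$, $1\le b\le Q$, with $v_p(b)=\alpha_p$, $v_p(b+1)=\beta_p$ for all $p\le y$. Since $p^{\alpha_p+\beta_p+1}\mid Q$, all $n\in C$ have $v_p(n)=\alpha_p$ and $v_p(n+1)=\beta_p$ for $p\le y$. Write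
$$n=n'\prod_{p\le y}p^{\alpha_p},\qquad n+1=n''\prod_{p\le y}p^{\beta_p}.$$
Since $n$ is fixed mod $Q$, $n'$ is fixed mod $q\prod_{p\le y}p^{\beta_p+1}$, hence mod $q$; likewise $n''$. Both are free of primes $\le y$, hence coprime to $q$, because $q\le y$.

These classes are disjoint and cover $\mathbb N$, because $n$ determines $\alpha,\beta$, hence $Q$, hence $b$. The finitely many classes with all $\alpha_p,\beta_p\le H$ cover every $n$ for which no $p^{H+1}$, $p\le y$, divides $n$ or $n+1$, a set of density at least $1-2\sum_{p\le y}p^{-H-1}$. This tends to $1$ as $H\to\infty$, so $\sum_C1/Q_C=1$.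

Let $\mathcal B_y$ be the set of $n$ such that no $p\in E$ with $p>y$ divides $n(n+1)$. Since $\#\{n\le x:p\mid n(n+1)\}\le\frac{2x+1}p$, we have $d^*(\mathbb N\setminus\mathcal B_y)\le2\kappa_y$. The same holds inside each class: if $p>y$ then $p\nmid Q$, so each of $p\mid n$ and $p\mid n+1$ picks out one class mod $Qp$, and
$$\#\{n\le x:n\in C\setminus\mathcal B_y\}\le\sum_{\substack{p\in E\\ y<p\le x+1}}2\Big(\frac x{Qp}+1\Big)\le\frac{2\kappa_y}Qx+2\pi(x+1)=\frac{2\kappa_y}Qx+o(x). \tag{9}$$

If $n\in C\cap\mathcal B_y$, every prime dividing $n'$ or $n''$ exceeds $y$ and is not in $E$. So $F(n')^D=\chi(n')$, $F(n'')^D=\chi(n'')$ and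
$$\delta_F(n)^D=\prod_{p\le y}F(p)^{D(\beta_p-\alpha_p)}\,\chi(n'')\overline{\chi(n')} .$$
The right side is a constant of modulus $1$ depending only on $C$; write it as $\lambda_C^D$ with a fixed $\lambda_C$. Thus $\delta_F(n)\in\lambda_C\mu_D$ for $n\in C\cap\mathcal B_y$. For $w\in\lambda_C\mu_D$ put
$$h_w(n)=\frac1D\sum_{k=0}^{D-1}w^{-k}\delta_F(n)^k .$$
Then $|h_w|\le1$, and $h_w(n)=1_{\delta_F(n)=w}$ on $C\cap\mathcal B_y$, because there $\delta_F(n)/w\in\mu_D$. Only powers $k<D$ occur in $h_w$.

By Step B1 and Tao's theorem, with $a_1=a_2=Q$, $b_1=b+1$, $b_2=b$ (so $a_1b_2-a_2b_1=-Q\ne0$), $g_1=F^k$, $g_2=\bar F^k$: for each $\varepsilon>0$ there is $A=A(\varepsilon,Q,b)$ such that, for each fixed $\omega\ge A$, or for $\omega=X$,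
$$\Big|\sum_{X/\omega<m\le X}\frac{\delta_F(Qm+b)^k}m\Big|\le\varepsilon\log\omega\qquad(1\le k<D) \tag{10}$$
for all $X\ge X_0$, where $X_0$ may depend on $\omega$ when $\omega$ is fixed.

## Logarithmic densities of the values of $\delta_F$

**Step B3 (the densities $\nu(w)$ exist and sum to $1$).** Here we use (10) with $\omega=X$. Let $C$ be a class as in Step B2 and $w\in\lambda_C\mu_D$. Put $n=Qm+b$ and use $\frac1{Qm+b}=\frac1{Qm}+O(m^{-2})$, with the implied constant depending on $Q$ and $b$. In $\sum_{n\le x,\,n\in C}\frac{h_w(n)}n$ the term $k=0$ contributes $\frac1{DQ}\log x+O(1)$ and each other $k$ contributes $o(\log x)$. So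
$$\frac1{\log x}\sum_{n\le x,\,n\in C}\frac{h_w(n)}n\to\frac1{DQ}.$$
The function $|1_{\delta_F=w}-h_w|$ is at most $2$ and vanishes on $C\cap\mathcal B_y$, while $\ell^*(C\setminus\mathcal B_y)\le2\kappa_y/Q$ by (9) and (2). So the upper and lower logarithmic densities of $\{n\in C:\delta_F(n)=w\}$ lie within $4\kappa_y/Q$ of $\frac1{DQ}$. If $w\notin\lambda_C\mu_D$, this set is contained in $C\setminus\mathcal B_y$ and both densities lie in $[0,2\kappa_y/Q]$. In either case they differ by at most $8\kappa_y/Q$.

Given $\eta>0$, sum over finitely many classes of total density at least $1-\eta$: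
$$\ell^*(\{\delta_F=w\})-\ell_*(\{\delta_F=w\})\le8\kappa_y+\eta .$$
Let $\eta\to0$, then $y\to\infty$: the logarithmic density $\nu(w)$ of $\{\delta_F=w\}$ exists, for every $w$. By finite additivity $\sum_w\nu(w)\le1$. For the other inequality let $W$ be the finite union of the sets $\lambda_C\mu_D$ over those finitely many classes. If $\delta_F(n)\notin W$, then $n$ lies outside these classes or outside $\mathcal B_y$, so $\sum_{w\in W}\nu(w)=\ell_*(\{\delta_F\in W\})\ge1-\eta-2\kappa_y$. Hence $\sum_w\nu(w)=1$. $\square$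

## Positive lower natural density from one fixed window

**Step B4 (if $\nu(w)>0$, then $d_*(\{\delta_F=w\})>0$).** Now we use (10) with $\omega$ fixed. Choose $y\ge\max(q,2)$ with $2\kappa_y<\min\big(\nu(w),\frac1{16D}\big)$. Some class $C$ (modulus $Q$, residue $b$) has $w\in\lambda_C\mu_D$; otherwise $\{\delta_F=w\}\subset\mathbb N\setminus\mathcal B_y$ and $\nu(w)\le2\kappa_y$.

Bad integers in this class are rare in each window. By (9), the number of $m\le Y$ with $Qm+b\notin\mathcal B_y$ is at most $2\kappa_yY+o(Y)\le\frac Y{16D}$ for $Y\ge Y_0$. Writing $N(u)$ for this count, if $X/\omega\ge Y_0$ then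
$$\sum_{\substack{X/\omega<m\le X\\ Qm+b\notin\mathcal B_y}}\frac1m=\frac{N(X)}X-\frac{N(X/\omega)}{X/\omega}+\int_{X/\omega}^X\frac{N(u)}{u^2}\,du\le\frac{1+\log\omega}{16D}.$$

Take $\varepsilon=\frac1{8D}$ in (10) and fix $\omega=\max(A,e^5)$. If $D=1$, (10) is not needed. We have $1_{\delta_F(n)=w}\ge\mathrm{Re}\,h_w(n)-2\cdot1_{n\notin\mathcal B_y}$ for $n\in C$, and $\sum_{X/\omega<m\le X}\frac1m\ge\log\omega-\log2$ for large $X$. The terms $1\le k<D$ of $h_w$ contribute at most $\frac{D-1}D\varepsilon\log\omega\le\frac{\log\omega}{8D}$ in absolute value. So for all large $X$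
$$\sum_{\substack{X/\omega<m\le X\\\delta_F(Qm+b)=w}}\frac1m\ \ge\ \frac{\log\omega-\log2}D-\frac{\log\omega}{8D}-\frac{1+\log\omega}{8D}\ \ge\ \frac{\log\omega}{2D}.$$
The last inequality says $\frac14\log\omega\ge\log2+\frac18$, which holds since $\log\omega\ge5$. By (1), applied to $\{m:\delta_F(Qm+b)=w\}$, at least $\frac{\log\omega}{2D\omega}X$ integers $m\le X$ satisfy $\delta_F(Qm+b)=w$. Since $\omega,D,Q$ are fixed,
$$d_*(\{\delta_F=w\})\ge\frac{\log\omega}{2D\omega Q}>0.\qquad\square$$

## The equality $\mathcal H=\mathcal H_{\log}$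

**Proof of part 1.** If (c) holds, Step B3 gives some $w$ with $\nu(w)>0$. By Step B4, $\{\delta_F=w\}$ has positive lower natural density, so $w$ is a strong limit point for $F$, and for $f$ by Lemma 2. So (c) $\Rightarrow$ (a). Lemma 1 and (2) give (a) $\Rightarrow$ (b), and Steps A1–A3 give (b) $\Rightarrow$ (c). In particular $\mathcal H=\mathcal H_{\log}$: Conjecture 2 is true.

**Proof of parts 2 and 3.** Suppose (c) holds. If $\nu(w)>0$, then $w$ is a strong limit point of $(\delta_f(n))$, as just seen, hence a strong logarithmic one. Conversely let $w$ be a strong logarithmic limit point of $(\delta_f(n))$. For $\eta>0$ choose a finite set $W'$ with $\sum_{u\in W'}\nu(u)>1-\eta$. For small $\varepsilon$ no element of $W'$ other than possibly $w$ is within $\varepsilon$ of $w$. Then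
$$A_F(w,\varepsilon)\subset\{\delta_F=w\}\cup\{\delta_F\notin W'\},\qquad\ell^*(A_F(w,\varepsilon))\le\nu(w)+\eta .$$
By Lemmas 1 and 2, $\inf_\varepsilon\ell_*(A_F(w,\varepsilon))>0$. Letting $\eta\to0$ gives $\nu(w)>0$. So under (c) the strong limit points, the strong logarithmic limit points and the points with $\nu(w)>0$ are the same. With Steps B3 and B4 this is part 3. For part 2, if $f$ has a limit point of either kind then (c) holds by part 1, and the two kinds agree; if it has none, there is nothing to prove. $\blacksquare$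

## A function outside $\mathcal H$ with $\delta_f\to1$ along a set of upper density one

For part 4 we let $f$ imitate $n^{is_j}$ on long ranges, with $s_j$ changing from range to range, so that no single twist works.

**Step C1 (construction).** Set $y_1=2$, $f(2)=1$, $s_0=0$. Suppose $y_j$ and $f(p)$, $p\le y_j$, are given. By unique factorization the numbers $\log p$ are linearly independent over $\mathbb Q$, so Kronecker's theorem gives $s_j>s_{j-1}+1$ with
$$|p^{is_j}-f(p)|\le\frac1{j^2y_j}\qquad\text{for all }p\le y_j .$$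
Then choose an integer $y_{j+1}$ so large that
$$y_{j+1}\ge j^2s_j+y_j,\qquad\log y_{j+1}\ge j(1+\log^+(js_j)),\qquad\sum_{y_j<p\le y_{j+1}}\frac1p\ge2,$$
and set $f(p)=p^{is_j}$ for $y_j<p\le y_{j+1}$.

**Step C2 ($\delta_f\to1$ along a set $B$).** Let $\Omega_j(n)=\sum_{p\le y_j}v_p(n)$. For $n\le y_{j+1}$ only the primes $p\le y_j$ contribute to $f(n)n^{-is_j}$, so $|f(n)n^{-is_j}-1|\le\Omega_j(n)/(j^2y_j)$. Let $B_j$ be the set of $n$ with $js_j\le n<y_{j+1}$ and $\Omega_j(n),\Omega_j(n+1)\le jy_j$. For $n\in B_j$ both $f(n)n^{-is_j}$ and $f(n+1)(n+1)^{-is_j}$ are within $\frac1j$ of $1$, so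
$$|\delta_f(n)-1|\le\frac2j+\big|(1+\tfrac1n)^{is_j}-1\big|\le\frac2j+\frac{s_j}n\le\frac3j .$$
Let $B=\bigcup_jB_j$. An element $n\ge y_{j+1}$ of $B$ lies in some $B_i$ with $i>j$, so $\delta_f\to1$ along $B$.

**Step C3 ($B$ has upper densities $1$).** Summing over prime powers,
$$\sum_{n\le x}\Omega_j(n)\le x\sum_{p\le y_j}\frac1{p-1}\le xy_j,\qquad\sum_{n\le x}\frac{\Omega_j(n)}n\le\sum_{p\le y_j}\sum_{k\ge1}\frac1{p^k}(1+\log x)\le y_j(1+\log x).$$
Let $x=y_{j+1}$. By Markov's inequality, each of $\Omega_j(n)>jy_j$ and $\Omega_j(n+1)>jy_j$ holds for at most $x/j$ integers $n<x$. Also at most $js_j\le x/j$ integers are below $js_j$. So at most $3x/j$ integers $n<x$ lie outside $B_j$. For the logarithmic sum, use $\frac1n\le\frac2{n+1}$ in the condition on $n+1$: the integers $n<x$ outside $B_j$ have logarithmic sum at most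
$$1+\log^+(js_j)+\frac{1+\log x}j+\frac{2(1+\log x)}j=O\Big(\frac{\log x}j\Big),$$
because $1+\log^+(js_j)\le\frac{\log x}j$. Letting $j\to\infty$, $B$ has upper natural density $1$ and upper logarithmic density $1$.

**Step C4 ($f\notin\mathcal H$).** We show that (c) fails for every $t\in\mathbb R$ and $R\ge1$. The $s_j$ are distinct, so $s_j\ne t$ for all $j$ but at most one. For such $j$ and $y_j<p\le y_{j+1}$, $f(p)^R=p^{iRt}$ means $R(s_j-t)\log p\in2\pi\mathbb Z$, and this number is not $0$. If it held for two primes $p\ne p'$, then $\log p/\log p'$ would be a ratio of nonzero integers, contradicting unique factorization. So at most one prime in the range satisfies $f(p)^R=p^{iRt}$, and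
$$\sum_{\substack{y_j<p\le y_{j+1}\\ f(p)^R\ne p^{iRt}}}\frac1p\ge2-\frac12>1 .$$
This holds for all but at most one $j$, so the series in (c) diverges. By part 1, $f\notin\mathcal H=\mathcal H_{\log}$. $\blacksquare$
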